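# Minimal actions of $\mathsf T(\sigma)$ on the line and pairs of asymptotic leaves

## 1. Minimal subshifts and asymptotic pairs

Let $A$ be a finite alphabet. We give $A^{\mathbb Z}$ the product topology and let $\sigma$ be the shift, $(\sigma\omega)_j=\omega_{j+1}$. For integers $i\le j$ we write $\omega_{[i,j]}$ for the word $\omega_i\omega_{i+1}\cdots\omega_j$.

**Definition 1.** A *subshift* is a nonempty closed $\sigma$-invariant set $X\subset A^{\mathbb Z}$. It is *minimal* if every orbit $\{\sigma^k\omega:k\in\mathbb Z\}$, $\omega\in X$, is dense in $X$.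

A *cylinder over $[-n,n]$* is a set $\{\zeta\in X:\zeta_{[-n,n]}=w\}$ with $w$ a word. Cylinders are clopen (closed and open) and form a basis, so every clopen $C\subset X$ is a union of cylinders over $[-n,n]$ for some $n$.

**Example 1.** The two points $\ldots0101\ldots$ and $\ldots1010\ldots$ form a finite minimal subshift. We shall exclude finite ones.

**Example 2.** Let $v_2$ be the $2$-adic valuation on $\mathbb Z$, with $v_2(0)=\infty$. Define $\omega\in\{0,1\}^{\mathbb Z}$ by $\omega_0=0$ and $\omega_j=v_2(j)\bmod 2$ for $j\ne0$, and let $X$ be the closure of its orbit. The key remark is that for $q\in\mathbb Z$ and $0<|j|<2^m$ we have $v_2(2^mq+j)=v_2(j)$, hence $\omega_{2^mq+j}=\omega_j$; and if $q$ is odd then $\omega_{2^mq}=m\bmod 2$.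

*$X$ is minimal.* Given $L$, take $m$ even with $2^m>L$. The word $\omega_{[-L,L]}$ occurs in $\omega$ centered at every $2^mq$, $q$ odd. Hence every window of $\omega$ of length $2^{m+1}+2L$ contains it. Every word of a point $\xi\in X$ is a word of $\omega$, so every $\xi\in X$ also contains $\omega_{[-L,L]}$. As $L$ is arbitrary, the closure of the orbit of $\xi$ contains $\omega$, hence contains $X$.

*$X$ is infinite.* Suppose $\omega_{j+p}=\omega_j$ for all $j$, with $p=2^sr$, $r$ odd, $p\ge1$. For $j=2^s(2-r)$ we have $v_2(j)=s$ and $j+p=2^{s+1}$, so $\omega_j\ne\omega_{j+p}$, a contradiction. So the orbit of $\omega$ is infinite.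

From now on $(X,\sigma)$ is an infinite minimal subshift; then $X$ is a Cantor set. A periodic point (that is, $\sigma^p\omega=\omega$ with $p\ge1$) would have a finite, closed, invariant orbit, which would be all of $X$ by minimality. So **$X$ has no periodic points**.

**Definition 2.** A *left-asymptotic pair* is a pair $\omega,\omega'\in X$ with $\omega_j=\omega'_j$ for all $j<0$ and $\omega_0\ne\omega_0'$. A *right-asymptotic pair* has $\omega_j=\omega_j'$ for all $j>0$ and $\omega_0\neq\omega'_0$.

**Example 2, continued.** Let $\omega'$ be $\omega$ with the letter at $0$ changed to $1$. For $m$ odd, $\sigma^{2^m}\omega$ agrees with $\omega$ at all $j$ with $0<|j|<2^m$ and has the letter $m\bmod2=1$ at $0$. So $\sigma^{2^m}\omega\to\omega'$ along odd $m$, and $\omega'\in X$. The pair $\omega,\omega'$ is both left- and right-asymptotic.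

**Lemma 1.** Every infinite minimal subshift has a left-asymptotic pair and a right-asymptotic pair.

*Proof.* Suppose there is no left-asymptotic pair. Then there is $n\ge1$ such that $\xi_{[-n,-1]}$ determines $\xi_0$ for all $\xi\in X$. Indeed, otherwise for each $n$ there are two points of $X$ that agree on $[-n,-1]$ and differ at $0$, and a limit of such pairs is a left-asymptotic pair. By shift invariance, $\xi_{[j,j+n-1]}$ determines $\xi_{[j+1,j+n]}$ through one map, independent of $j$, on the finite set of words of length $n$ of $X$. Iterating a map on a finite set gives an eventually periodic sequence, so for every $\xi\in X$ there are $p\ge 1$ and $J$ with $\xi_{j+p}=\xi_j$ for $j\ge J$. Any limit point $\eta$ of $\sigma^j\xi$, $j\to+\infty$, then satisfies $\eta_{i+p}=\eta_i$ for all $i$: a periodic point of $X$, which is impossible. The right-asymptotic case follows by reading sequences backwards. $\square$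

## 2. The suspension and its leaves

**Definition 3.** The *suspension* of $(X,\sigma)$ is
$$Y=X\times\mathbb R/(\omega,t)\sim(\sigma\omega,t-1).$$
We write $[\omega,t]$ for the class of $(\omega,t)$. So $[\omega,t]=[\sigma^k\omega,t-k]$ for $k\in\mathbb Z$, and these are the only identifications. The *vertical flow* is $\Phi_s[\omega,t]=[\omega,t+s]$; its orbits are called *leaves*.

Every point of $Y$ has the form $[\omega,t]$ with $t\in[0,1]$, so we may picture $Y$ as $X\times[0,1]$ with the top $(\omega,1)$ glued to the bottom $(\sigma\omega,0)$. It is compact and connected, and locally it looks like Cantor set $\times$ interval.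

**Example 3.** For the two-point subshift of Example 1 the same construction gives a circle of length $2$. For infinite $X$ there are no periodic points, so $t\mapsto[\omega,t]$ is injective and every leaf is a line. The point $[\omega,k]=[\sigma^k\omega,0]$ shows that each leaf meets the cross-section $\{[\zeta,0]:\zeta\in X\}$ exactly at its integer times.

## 3. The group $\mathsf T(\sigma)$ and its leaf maps

**Definition 4.** An increasing map $f$ from an interval onto an interval is *PL dyadic* if it is piecewise linear with finitely many breakpoints, all at dyadic rationals, and each affine piece is $t\mapsto2^kt+b$ with $k\in\mathbb Z$, $b\in\mathbb Z[1/2]$. It then maps dyadic rationals onto dyadic rationals.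

**Example 4.** The following map $f$ of $[0,1]$ will be used throughout. It is the identity off $(\frac14,\frac34)$ and maps affinely
$$[\tfrac14,\tfrac38]\to[\tfrac14,\tfrac12],\qquad[\tfrac38,\tfrac12]\to[\tfrac12,\tfrac58],\qquad[\tfrac12,\tfrac34]\to[\tfrac58,\tfrac34].$$
The three formulas are $2t-\frac14$, $t+\frac18$ and $\frac t2+\frac38$. Hence $f$ is PL dyadic and $f(t)>t$ on $(\frac14,\frac34)$.

**Lemma 2.** For dyadic $a<b$ and $a'<b'$ there is a PL dyadic homeomorphism $[a,b]\to[a',b']$.

*Proof.* Cut both intervals into intervals with dyadic endpoints whose lengths are powers of $2$ (if $b-a=p/2^k$, use $p$ pieces of length $2^{-k}$). Halving one piece raises the number of pieces by one, so we can make the two numbers equal. Map piece to piece affinely, in order. $\square$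

**Definition 5.** $G=\mathsf T(\sigma)$ is the group of homeomorphisms $g$ of $Y$ such that every $(\omega,t)$ has a neighborhood $C\times I$ ($C\subset X$ clopen, $I$ an open interval) and a PL dyadic $f$ on $I$ with $g[\zeta,s]=[\zeta,f(s)]$ for $\zeta\in C$, $s\in I$. Its action on $Y$ is the *standard action*.

Such a $g$ preserves each leaf, so we can follow it leaf by leaf. Since $t\mapsto[\omega,t]$ is injective, $g[\omega,t]=[\omega,g_\omega(t)]$ defines a *leaf map* $g_\omega:\mathbb R\to\mathbb R$.

**Lemma 3.** For $g,k\in G$ and $\omega\in X$:

1. $(gk)_\omega=g_\omega k_\omega$, and $g_\omega$ is an increasing homeomorphism of $\mathbb R$, PL with locally finitely many breakpoints, that permutes $\mathbb Z[1/2]$;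
2. $g_{\sigma\omega}(t-1)=g_\omega(t)-1$, hence $g_\omega(t)=k+g_{\sigma^k\omega}(t-k)$ for $k\in\mathbb Z$;
3. every $(\omega,t)$ has a neighborhood $C\times I$ with $g_\zeta(s)=g_\omega(s)$ for $\zeta\in C$, $s\in I$.

*Proof.* Item 3 is the definition. The rule $(gk)_\omega=g_\omega k_\omega$ is immediate, so $g_\omega$ is a bijection with inverse $(g^{-1})_\omega$. Locally it is PL dyadic, hence increasing. For 2, $[\omega,g_\omega(t)]=g[\sigma\omega,t-1]=[\sigma\omega,g_{\sigma\omega}(t-1)]=[\omega,g_{\sigma\omega}(t-1)+1]$; iterate. $\square$

**Lemma 4 (building elements).**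

(a) Let $(g_\omega)_{\omega\in X}$ be increasing homeomorphisms of $\mathbb R$ with $g_{\sigma\omega}(t-1)=g_\omega(t)-1$, such that every $(\omega,t)$ has a neighborhood $C\times I$ on which $g_\zeta(s)=f(s)$ for one PL dyadic $f$. Then $g[\omega,t]=[\omega,g_\omega(t)]$ defines an element of $G$.

(b) Let $c$ be dyadic, and for each $\omega$ let $p_\omega:[c,c+1]\to[\alpha(\omega),\beta(\omega)]$ be a PL dyadic homeomorphism which depends only on the atom of a finite clopen partition of $X$ containing $\omega$. Assume $\beta(\omega)=1+\alpha(\sigma\omega)$. Then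
$$g_\omega(t)=k+p_{\sigma^k\omega}(t-k),\qquad t\in[c+k,c+k+1],\ k\in\mathbb Z,$$
are the leaf maps of an element of $G$.

*Proof.* (a) The map is well defined since $[\sigma\omega,g_{\sigma\omega}(t-1)]=[\sigma\omega,g_\omega(t)-1]=[\omega,g_\omega(t)]$. The inverse family $(g_\omega^{-1})$ satisfies the same two conditions: put $s=g_\omega(t)$ in $g_{\sigma\omega}(t-1)=g_\omega(t)-1$ to get $g_{\sigma\omega}^{-1}(s-1)=g_\omega^{-1}(s)-1$, and on $C\times f(I)$ the inverse family is $f^{-1}$. So $g$ is a bijection, and the local forms show that $g$ and $g^{-1}$ are continuous.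

(b) At $t=c+k$ the left piece gives $k-1+\beta(\sigma^{k-1}\omega)=k+\alpha(\sigma^k\omega)$, which is the value of the right piece. So $g_\omega$ is well defined and increasing, and since $\alpha$ takes finitely many values, $g_\omega(c+k)=k+\alpha(\sigma^k\omega)\to\pm\infty$. For $t\in[c+k,c+k+1]$ we have $g_{\sigma\omega}(t-1)=k-1+p_{\sigma^{k}\omega}(t-k)=g_\omega(t)-1$. On $[c+k,c+k+1]$ the map depends only on the atom containing $\sigma^k\omega$; near a point $t=c+k$ we combine the conditions for $k-1$ and $k$. So (a) applies. $\square$

**Example 5.** (i) For $s\in\mathbb Z[1/2]$ the flow map $\Phi_s$ is in $G$, with $(\Phi_s)_\omega(t)=t+s$. For $s\notin\mathbb Z[1/2]$ it is not, since its local form $t\mapsto t+s$ has a non-dyadic constant.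

(ii) Let $u$ be a PL dyadic homeomorphism of $[0,1]$ and $C\subset X$ clopen. Lemma 4(b), with $c=0$, $\alpha=0$, $\beta=1$, gives an element $u_C\in G$:
$$u_C[\zeta,t]=[\zeta,u(t)]\ \ (\zeta\in C,\ t\in[0,1]),\qquad u_C[\zeta,t]=[\zeta,t]\ \ (\zeta\notin C,\ t\in[0,1]).$$
On the leaf of $\omega$ it acts on $[k,k+1]$ as $t\mapsto k+u(t-k)$ if $\sigma^k\omega\in C$, and as the identity otherwise.

(iii) $G$ is not abelian. By Lemma 2 there is a PL dyadic $v$ of $[0,1]$ with $v(\frac14)=\frac12$. If $f_X$ and $v_X$ commuted, $v$ would preserve the fixed set $[0,\frac14]\cup[\frac34,1]$ of $f$, but it sends $\frac14$ to $\frac12$.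

**Lemma 5 (locality).** For each $g\in G$ there is $n$ such that, for all $k\in\mathbb Z$ and $t\in[k,k+1]$, $g_\omega(t)$ depends only on $t$ and $\omega_{[k-n,k+n]}$.

*Proof.* Cover $X\times[0,1]$ by finitely many sets $C_i\times I_i$ as in Lemma 3(3), and choose $n$ such that each $C_i$ is a union of cylinders over $[-n,n]$. If $\omega,\zeta$ agree on $[-n,n]$ and $s\in[0,1]$, then $(\omega,s)\in C_i\times I_i$ for some $i$, so $\zeta\in C_i$ and $g_\zeta(s)=g_\omega(s)$. For general $k$ use $g_\omega(t)=k+g_{\sigma^k\omega}(t-k)$. $\square$

## 4. Which minimal actions on the line are standard?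

Actions on $\mathbb R$ are by homeomorphisms. An action is *minimal* if every orbit is dense. Two actions $\psi_1,\psi_2$ of $G$ are *conjugate* if there is a homeomorphism $\varphi$ of $\mathbb R$, possibly orientation reversing, with $\varphi\psi_1(g)=\psi_2(g)\varphi$ for all $g\in G$. For instance, the $\mathbb Z$-actions generated by $t\mapsto t+1$ and $t\mapsto t-2$ are conjugate by $t\mapsto-2t$; neither is minimal. The $\mathbb Z^2$-action generated by $t\mapsto t+1$ and $t\mapsto t+\sqrt2$ is minimal.

Each leaf carries an action of $G$: identify the leaf of $y$ with $\mathbb R$ via $s\mapsto\Phi_s(y)$. Changing $y$ within the leaf conjugates the action by a translation, so we always take $y=[\omega,0]$, and the action is then $g\mapsto g_\omega$. These are the restrictions of the standard action to leaves, and they are faithful. An action conjugate to one of them will be called *standard*. The question is whether there are other minimal actions. The following statement comes from the text of Michele Triestino at https://mtriestino.perso.math.cnrs.fr/TRIESTINO_memoir.pdf.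

**Conjecture 3.1.** Every minimal faithful action of $\mathsf T(\sigma)$ on the real line is conjugate to the restriction to a $\Phi$-orbit of the standard action on the suspension $Y$.

It is known that $\mathsf T(\sigma)$ is finitely generated, simple and left-orderable, and that each of its actions on the circle has a fixed point. We shall use only that it is **finitely generated and simple**. The conjecture is false for every infinite minimal subshift.

**Theorem A.** For every infinite minimal subshift $(X,\sigma)$ there is a minimal faithful action of $\mathsf T(\sigma)$ on $\mathbb R$ which is not conjugate to the restriction of the standard action to any $\Phi$-orbit. Hence Conjecture 3.1 is false.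

Two complements say what separates standard actions from the others. Put
$$H=\{g\in G: g[\omega,0]=[\omega,0]\text{ for all }\omega\in X\}.$$
For example, all the elements $u_C$ of Example 5 are in $H$, while $\Phi_1$ is not.

**Theorem B.** Let $\psi$ be a minimal action of $G=\mathsf T(\sigma)$ on $\mathbb R$. Then $\psi$ is conjugate to the restriction of the standard action to some $\Phi$-orbit if and only if $\psi(H)$ has a fixed point (equivalently, some bounded orbit). The $\Phi$-orbit is then unique, and different $\Phi$-orbits give non-conjugate minimal actions. An orientation-reversing homeomorphism never conjugates the action on a $\Phi$-orbit to that on a $\Phi$-orbit.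

**Theorem C.** For every infinite minimal subshift there are at least two non-conjugate minimal faithful actions of $\mathsf T(\sigma)$ on $\mathbb R$, neither conjugate to a standard one.

**Lemma 6.** (1) Every nontrivial action of $G$ on $\mathbb R$ is faithful. (2) Every action of $G$ on $\mathbb R$ preserves orientation. (3) Every homomorphism $G\to\mathbb Z$ is trivial.

*Proof.* Kernels are normal, so they are $\{1\}$ or $G$. This gives (1) directly. For (2), if some element reversed orientation, the orientation-preserving elements would form a normal subgroup of index $2$, so it would be $\{1\}$ and $|G|=2$; but $\Phi_1$ has infinite order. For (3), a nontrivial homomorphism would be injective and $G$ abelian, contrary to Example 5(iii). $\square$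

## 5. The standard actions: minimality and the fixed points of $H$

We first look at the actions we know. They are minimal: by Example 5(i), the orbit of $x$ under $g\mapsto g_\omega$ contains $x+\mathbb Z[1/2]$.

**The set $\mathrm{Fix}(H)$ on a leaf is $\mathbb Z$.** The integer $k$ on the leaf of $\omega$ is the point $[\sigma^k\omega,0]$, which $H$ fixes. Now let $x\in(k,k+1)$ and $y=x-k$. Take dyadic $p\in(0,y)$ and $r\in(y,1)$, and by Lemma 2 a PL dyadic $u$ of $[0,1]$ with $u(p)=r$. Then $u(y)>r>y$, so $u_X\in H$ moves $x$.

**Different leaves are not conjugate.** Let $\varphi$ be a homeomorphism with $\varphi g_\omega=g_{\omega'}\varphi$ for all $g\in G$. Then $\varphi(\mathbb Z)=\mathbb Z$, because $\varphi$ matches the fixed points of $H$. So for each $k$ there is $m$ with $\varphi((k,k+1))=(m,m+1)$. Let $C$ be a clopen set containing $\sigma^k\omega$. The element $f_C$ acts nontrivially on $(k,k+1)$ on the leaf of $\omega$, hence nontrivially on $(m,m+1)$ on the leaf of $\omega'$, which means $\sigma^m\omega'\in C$. As $C$ is arbitrary,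
$$\sigma^m\omega'=\sigma^k\omega .\tag{1}$$
So $\omega,\omega'$ lie on the same leaf. If $\omega'=\omega$, then (1) and the absence of periodic points give $m=k$ for every $k$; so $\varphi$ maps each $(k,k+1)$ to itself and is increasing. In general, (1) with $k=0$ gives $\sigma^m\omega'=\omega$, thus $g_{\omega'}(t)=m+g_\omega(t-m)$, and $t\mapsto\varphi(t)-m$ is an equivariant self-map of the leaf of $\omega$. It is increasing, hence so is $\varphi$.

This proves every assertion of Theorem B except the criterion. In the criterion, "only if" is now clear, as $H$ fixes the points $[\omega,0]$. The parenthesis is also clear: a fixed point is a bounded orbit, and the supremum of a bounded $\psi(H)$-orbit is fixed by $\psi(H)$, since $\psi$ preserves orientation.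

## 6. Recovering a leaf from a fixed point of $H$, and the missing fixed point

A sensible plan for proving the conjecture reads the last section backwards. Let $\psi$ be a minimal action. First find a point $z$ fixed by $\psi(H)$; it should play the role of $[\omega,0]$ for some $\omega$. Then $gH\mapsto\psi(g)z$ is a map from $G/H$ to a dense subset of $\mathbb R$. Since $G/H$ can be described inside $Y$ by cross-sections, one can hope to read off $\omega$ from the order of these points.

The second half of the plan works without any further hypothesis; it is the proof of Theorem B in Section 10. The first half is where the plan stops. The subgroup $H$ has a fixed point exactly when one of its orbits is bounded, and minimality of the whole $G$-action gives no such bound. So we reverse the goal, and look for an action in which a subgroup $P\le H$ has *no* fixed point. By the trivial direction of Theorem B, such an action cannot be standard.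

To build an action on $\mathbb R$ it is enough to build a countable totally ordered set on which $G$ acts by order automorphisms. A natural object with a $G$-action made from leaf maps is the set of homeomorphisms $\theta$ of $\mathbb R$, where $\theta$ is viewed as a map from the leaf of $\omega$ to the leaf of $\omega'$ and
$$g\cdot\theta=g_{\omega'}\circ\theta\circ g_\omega^{-1}.$$
If $\omega=\omega'$, then $\mathrm{id}$ is fixed by everything and its orbit is a single point. If $\omega\ne\omega'$, we want to order maps by comparing them at the first place where they differ, and in general there is no first place. Indeed, suppose $\omega_k\neq\omega'_k$ for infinitely many $k<0$. As $A$ is finite there is a letter $a$ such that, for infinitely many $k<0$, exactly one of $\omega_k=a$, $\omega'_k=a$ holds. With $C=\{\zeta:\zeta_0=a\}$ the maps $(f_C)_\omega$ and $(f_C)_{\omega'}$ differ on $[k,k+1]$ for all these $k$, and so $f_C\cdot\mathrm{id}$ differs from $\mathrm{id}$ on intervals going off to $-\infty$.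

What is needed is a pair of different leaves that agree near $-\infty$. Lemma 1 supplies one.

## 7. The ordered set attached to a left-asymptotic pair

Fix a left-asymptotic pair $\omega,\omega'$. If $g\in G$ and $n$ is as in Lemma 5, then for $t\in[k,k+1]$ with $k+n<0$ the values $g_\omega(t)$ and $g_{\omega'}(t)$ depend on the same word. Hence
$$g_\omega=g_{\omega'}\ \text{ on some half-line }(-\infty,-N],\quad N=N(g).\tag{2}$$

**Step 1: the $G$-set.** The purpose is to find a class of maps $\theta$ that is preserved by $G$ and in which a first difference exists. Let $\Theta$ be the set of increasing PL homeomorphisms of $\mathbb R$ (locally finitely many breakpoints) that equal $\mathrm{id}$ near $-\infty$, and let $g\cdot\theta=g_{\omega'}\theta g_\omega^{-1}$. For $t$ very negative, $s=g_\omega^{-1}(t)$ is very negative, so $g_{\omega'}(\theta(s))=g_{\omega'}(s)=g_\omega(s)=t$ by (2). So $g\cdot\theta\in\Theta$. Also $g\cdot(k\cdot\theta)=(gk)\cdot\theta$, so this is an action.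

**Step 2: the order.** The purpose is to put a $G$-invariant total order on $\Theta$. For $\theta_1\ne\theta_2$ define the *first difference* $t_0=\sup\{t:\theta_1=\theta_2\text{ on }(-\infty,t]\}\in\mathbb R$. Then $\theta_1=\theta_2$ on $(-\infty,t_0]$. Just to the right of $t_0$ both maps are affine, and their slopes differ, since otherwise they would agree beyond $t_0$. Put $\theta_1<\theta_2$ if $\theta_1(t)<\theta_2(t)$ for $t\in(t_0,t_0+\varepsilon)$ with $\varepsilon$ small. Exactly one of $\theta_1<\theta_2$, $\theta_2<\theta_1$ holds.

*Transitivity.* Let $\theta_1<\theta_2<\theta_3$ with first differences $t_{12}$ and $t_{23}$. If $t_{12}<t_{23}$, then $\theta_3=\theta_2$ up to and slightly beyond $t_{12}$, so $\theta_1,\theta_3$ first differ at $t_{12}$ and $\theta_1<\theta_3$. If $t_{23}<t_{12}$, then $\theta_1=\theta_2$ slightly beyond $t_{23}$, and $\theta_1<\theta_3$ similarly. If $t_{12}=t_{23}$, then $\theta_1(t)<\theta_2(t)<\theta_3(t)$ just to the right of it, and all three maps agree before.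

*Invariance.* If $\theta_1<\theta_2$ with first difference $t_0$, then $g\cdot\theta_1,g\cdot\theta_2$ agree up to $g_\omega(t_0)$, and at $t=g_\omega(s)$ with $s$ slightly larger than $t_0$ we have $g_{\omega'}(\theta_1(s))<g_{\omega'}(\theta_2(s))$. So $g\cdot\theta_1<g\cdot\theta_2$.

We let $\Omega=G\cdot\mathrm{id}\subset\Theta$. As $G$ is finitely generated, $\Omega$ is countable.

## 8. Elements of $H$ that push $\mathrm{id}$ past everything

We now produce elements of $H$ that move $\mathrm{id}\in\Omega$ arbitrarily far in both directions. In this order, being far from $\mathrm{id}$ means having a first difference from $\mathrm{id}$ near $-\infty$. For $n\ge0$ let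
$$C_n=\{\zeta\in X:\zeta_n=\omega_0\},\qquad g_n=f_{C_n}\in H,$$
with $f$ from Example 4. On $[k,k+1]$ the map $(g_n)_\omega$ is $t\mapsto k+f(t-k)$ if $\omega_{k+n}=\omega_0$ and the identity otherwise; the map $(g_n)_{\omega'}$ is described in the same way by the condition $\omega'_{k+n}=\omega_0$.

For $k<-n$ the index $k+n$ is negative, so the two conditions agree and $(g_n)_\omega=(g_n)_{\omega'}$ on $(-\infty,-n]$. For $k=-n$ the condition holds for $\omega$ and fails for $\omega'$, because $\omega'_0\ne\omega_0$. All these maps preserve each interval $[k,k+1]$. Therefore on $[-n,-n+1]$ we have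
$$(g_n\cdot\mathrm{id})(t)=-n+f^{-1}(t+n),\qquad(g_n^{-1}\cdot\mathrm{id})(t)=-n+f(t+n),$$
and both are the identity on $(-\infty,-n]$. So both first differ from $\mathrm{id}$ at $-n+\frac14$, and since $f(t)>t$ on $(\frac14,\frac34)$,
$$g_n\cdot\mathrm{id}<\mathrm{id}<g_n^{-1}\cdot\mathrm{id}.\tag{3}$$

**Example 6.** For the pair of Example 2, $\omega$ and $\omega'$ differ only at $0$. Then $(g_n)_\omega$ and $(g_n)_{\omega'}$ differ only on $[-n,-n+1]$, so $g_n\cdot\mathrm{id}$ is the identity off $[-n,-n+1]$ and a copy of $f^{-1}$ on it.

**Lemma 7.** For every $\theta\in\Theta$ and all large $n$: $\ g_n\cdot\mathrm{id}<\theta<g_n^{-1}\cdot\mathrm{id}$.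

*Proof.* If $\theta=\mathrm{id}$ on $(-\infty,T]$, take $n$ with $-n+\frac14<T$. At $-n+\frac14$, and slightly beyond, $\theta$ coincides with $\mathrm{id}$. So $\theta$ and $g_n^{\pm1}\cdot\mathrm{id}$ first differ there, in the direction given by (3). $\square$

## 9. From the ordered set to a minimal action: proof of Theorem A

**Step 1: an action on $\mathbb R$.** The purpose is to realize the order on the line. Order $\Omega\times\mathbb Q$ lexicographically and let $g(\theta,q)=(g\cdot\theta,q)$. This is a countable set, and the action preserves the order. There are no endpoints, because of the factor $\mathbb Q$. The order is dense: between $(\theta,q)<(\theta,q')$ lies $(\theta,\frac{q+q'}2)$, and between $(\theta,q)<(\theta',q')$ with $\theta<\theta'$ lies $(\theta,q+1)$. By Cantor's theorem it is isomorphic to $\mathbb Q$. So $G$ acts on $\mathbb Q$ by order automorphisms, each of which extends uniquely to an increasing homeomorphism of $\mathbb R$. By uniqueness the extensions form an action $\rho$ of $G$ on $\mathbb R$.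

Let $x_0\in\mathbb R$ correspond to $(\mathrm{id},0)$. Then $\rho(g)x_0$ corresponds to $(g\cdot\mathrm{id},0)$. By Lemma 7, for each $(\theta,q)$ and all large $n$ we have $(g_n\cdot\mathrm{id},0)<(\theta,q)<(g_n^{-1}\cdot\mathrm{id},0)$. Hence
$$\rho(g_n)x_0\to-\infty,\qquad\rho(g_n^{-1})x_0\to+\infty.\tag{4}$$
In particular $\rho$ has no global fixed point: such a point would bound the orbit of $x_0$ on one side.

**Step 2: making the action minimal.** The purpose is to replace $\rho$ by a minimal action without losing (4). We state this separately, since Section 11 uses it again.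

**Proposition 8.** Let $\rho$ be an action of $G$ on $\mathbb R$ without global fixed point. There are a minimal faithful action $\bar\rho$ of $G$ on $\mathbb R$ and a continuous nondecreasing surjection $h:\mathbb R\to\mathbb R$ with $h\rho(g)=\bar\rho(g)h$ for all $g\in G$.

*Proof.* By Lemma 6(2) all $\rho(g)$ are increasing. We write $gx$ for $\rho(g)x$. The supremum or infimum of an orbit, if finite, would be a global fixed point; so every orbit is unbounded in both directions.

*There is a minimal nonempty closed invariant set $\Lambda$.* Let $S$ be a finite symmetric generating set, fix $x\in\mathbb R$, and let $x_1=\max_{s\in S}sx$. Some $s\in S$ moves $x$, and $s$ or $s^{-1}$ moves it to the right, so $x_1>x$. Take any orbit. It contains a point $<x$ and a point $\ge x$; follow a word in $S$ from the first to the second. The first point $\ge x$ on the way is $sy$ with $y<x$, so $x\le sy<sx\le x_1$. Thus every nonempty closed invariant set meets the compact set $[x,x_1]$. By compactness, the intersection of a chain of such sets is nonempty, and Zorn's lemma gives $\Lambda$. It contains an orbit, so it is unbounded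 in both directions.

*$\Lambda$ is perfect, and $\Lambda=\mathbb R$ or $\Lambda$ has empty interior.* The derived set $\Lambda'$ is a closed invariant subset of $\Lambda$, so it is $\emptyset$ or $\Lambda$. If it is $\emptyset$, then $\Lambda$ is closed, discrete and unbounded in both directions, so it has the order type of $\mathbb Z$, and $G$ acts on it by translations. By Lemma 6(3) these are trivial, so $G$ fixes every point of $\Lambda$, a contradiction. So $\Lambda'=\Lambda$. In the same way $\partial\Lambda$ is $\emptyset$ or $\Lambda$: in the first case $\Lambda=\mathbb R$ because $\mathbb R$ is connected, in the second $\Lambda$ has empty interior.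

*Collapsing the gaps.* If $\Lambda=\mathbb R$, take $h=\mathrm{id}$ and $\bar\rho=\rho$. Otherwise choose $p_k\in(k,k+1)\setminus\Lambda$ for each $k\in\mathbb Z$. Each set $\Lambda\cap[p_k,p_{k+1}]$ is open and closed in $\Lambda$. So it is empty or a compact perfect set with empty interior, that is, a Cantor set, and then it carries an atomless probability measure of full support (transport the coin-tossing measure from $\{0,1\}^{\mathbb N}$). The sum $\mu$ of these measures is finite on bounded sets, has no atoms, has support $\Lambda$, and has infinite mass on both half-lines, since $\Lambda$ is unbounded in both directions. Let $h(x)=\mu([0,x))$ for $x\ge0$ and $h(x)=-\mu([x,0))$ for $x<0$. Then $h$ is continuous, nondecreasing and onto, and $h(y)-h(x)=\mu([x,y))=\mu((x,y))$ for $x<y$. So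
$$h(x)=h(y)\iff(x,y)\cap\Lambda=\emptyset\qquad(x<y).$$
As $G$ preserves $\Lambda$, it permutes the fibers of $h$. So $\bar\rho(g)(h(x))=h(gx)$ is well defined. It gives nondecreasing bijections of $\mathbb R$, hence increasing homeomorphisms, and an action.

*Minimality.* Let $K\ne\emptyset$ be closed and $\bar\rho$-invariant. Every fiber of $h$ meets $\Lambda$: a fiber is a compact interval $[p,q]$, and if it missed the closed set $\Lambda$, a larger interval would miss it too and $h$ would be constant there. Hence $h^{-1}(K)\cap\Lambda$ is nonempty, closed and invariant, so it equals $\Lambda$, and $K\supset h(\Lambda)=\mathbb R$. Applied to orbit closures (and to $\Lambda=\mathbb R$ in the first case), this says that $\bar\rho$ is minimal. It is nontrivial, hence faithful by Lemma 6(1). $\square$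

**Step 3: $\bar\rho$ is not standard.** The purpose is to exhibit a subgroup whose fixed points tell $\bar\rho$ from every leaf. Apply Proposition 8 to the $\rho$ of Step 1, and let $P=\langle g_n:n\ge0\rangle\le H$. Since $h$ is nondecreasing and onto, (4) gives
$$\bar\rho(g_n)h(x_0)=h(\rho(g_n)x_0)\to-\infty,\qquad\bar\rho(g_n^{-1})h(x_0)=h(\rho(g_n^{-1})x_0)\to+\infty.\tag{5}$$
A fixed point of $\bar\rho(P)$ would bound the $P$-orbit of $h(x_0)$ on one side, so $\bar\rho(P)$ has no fixed point. On a leaf, every element of $H$, hence $P$, fixes all points $[\zeta,0]$, and every leaf contains such points. Having a $P$-fixed point is invariant under conjugacy. So $\bar\rho$ is not conjugate to the restriction of the standard action to any $\Phi$-orbit. This proves Theorem A. $\blacksquare$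

## 10. Cross-sections of the suspension: the criterion of Theorem B

After Section 5 it remains to prove this: if $\psi$ is a minimal action and $z\in\mathbb R$ is fixed by $\psi(H)$, then $\psi$ is standard. We write $gx$ for $\psi(g)x$; recall that each $\psi(g)$ is increasing. All functions on $X$ below that are called locally constant take finitely many values, as $X$ is compact.

**Step 1: a model for $G/H$.** The purpose is to replace cosets of $H$ by concrete functions. Let $\mathcal S$ be the set of locally constant $u:X\to\mathbb Z[1/2]$ with
$$u(\omega)<1+u(\sigma\omega)\quad\text{for all }\omega\in X .$$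
We think of $u$ as the cross-section $\{[\omega,u(\omega)]\}$. On the leaf of $\omega$ it has the points $k+u(\sigma^k\omega)$, and the condition says that these increase with $k$. Constant dyadic functions are in $\mathcal S$, and so is $\frac12\mathbf 1_C$ for $C$ clopen. But $2\cdot\mathbf 1_C$ is not if $C\neq\emptyset,X$. Indeed, there is $\omega\in C$ with $\sigma\omega\notin C$, since $\sigma C\subset C$ would make $\bigcap_{n\ge0}\sigma^nC$ a nonempty closed invariant set, so all of $X$, forcing $C=X$; and for this $\omega$ the condition reads $2<1$.

$G$ acts on $\mathcal S$ by $(g\cdot u)(\omega)=g_\omega(u(\omega))$. Indeed $g\cdot u$ has dyadic values, it is locally constant by Lemma 3(3), and by Lemma 3(2)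
$$1+g_{\sigma\omega}(u(\sigma\omega))=g_\omega(1+u(\sigma\omega))>g_\omega(u(\omega)).$$
The stabilizer of the zero function $\mathbf0$ is $H$.

**Step 2: moving sections.** The purpose is to show that $G$ is transitive on $\mathcal S$ and to describe standard neighborhoods of a section.

**Lemma 9.** Let $u\in\mathcal S$ and let $m:X\to\mathbb Z[1/2]$ be locally constant with $u(\omega)<m(\omega)<1+u(\sigma\omega)$. There is $g\in G$ with $g_\omega(0)=u(\omega)$ and $g_\omega(\frac12)=m(\omega)$ for all $\omega$.

*Proof.* By Lemma 2 choose PL dyadic homeomorphisms $[0,\frac12]\to[u(\omega),m(\omega)]$ and $[\frac12,1]\to[m(\omega),1+u(\sigma\omega)]$, depending only on the endpoint values. Together they give $p_\omega:[0,1]\to[u(\omega),1+u(\sigma\omega)]$, and Lemma 4(b) applies with $c=0$, $\alpha=u$. $\square$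

Taking $m=\frac12(u+1+u\circ\sigma)$ we see that every $u\in\mathcal S$ is $g\cdot\mathbf0$ for some $g$. So $\mathcal S=G\cdot\mathbf 0\cong G/H$.

Let $\mathcal D$ be the set of locally constant functions $X\to\mathbb Z[1/2]\cap(-\frac12,\frac12)$. Then $\mathcal D\subset\mathcal S$. For $u,m,g$ as in Lemma 9 we have $g_\omega(\frac12)=m(\omega)$ and $g_\omega(-\frac12)=g_{\sigma^{-1}\omega}(\frac12)-1=m(\sigma^{-1}\omega)-1$. As $g_\omega$ permutes the dyadic rationals,
$$g\cdot\mathcal D=\{v\text{ locally constant, dyadic}:\ m(\sigma^{-1}\omega)-1<v(\omega)<m(\omega)\ \ \forall\omega\}.\tag{6}$$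

**Lemma 10.** Let $u,w\in\mathcal S$. If $n$ is a large power of $2$, the functions $c_i=u+\frac in(w-u)$, $0\le i\le n$, are in $\mathcal S$, and for each $i<n$ there is $g_i\in G$ with $c_i,c_{i+1}\in g_i\cdot\mathcal D$.

*Proof.* Let $\delta>0$ be the minimum over $\omega$ of the numbers $1+u(\sigma\omega)-u(\omega)$ and $1+w(\sigma\omega)-w(\omega)$. As $c_i$ is a convex combination of $u$ and $w$, we have $1+c_i(\sigma\omega)-c_i(\omega)\ge\delta$; and $c_i$ is dyadic as $n$ is a power of $2$. So $c_i\in\mathcal S$. Choose a dyadic $m_i(\omega)$ in the interval $(c_i(\omega)+\frac\delta3,\,1+c_i(\sigma\omega)-\frac\delta3)$, depending only on its endpoints, and let $g_i$ be given by Lemma 9 for $c_i,m_i$. If $v$ is locally constant, dyadic and $|v-c_i|<\frac\delta3$, then $v(\omega)<c_i(\omega)+\frac\delta3<m_i(\omega)$ and $m_i(\sigma^{-1}\omega)-1<c_i(\omega)-\frac\delta3<v(\omega)$. So $v\in g_i\cdot\mathcal D$ by (6). This applies to $c_i$, and to $c_{i+1}$ once $\frac1n\max|w-u|<\frac\delta3$. $\square$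

**Step 3: reducing the order of the points to signs.** The purpose is to encode the order of the orbit $Gz$, locally, in a function $E$ of sign patterns. Define
$$\kappa:\mathcal S\to\mathbb R,\qquad\kappa(g\cdot\mathbf0)=gz .$$
This is well defined because $H$ fixes $z$, and $\kappa(k\cdot u)=k\,\kappa(u)$ for $k\in G$. Let $\mathcal E=C^0(X,\{-1,0,1\})$.

*Claim.* If $u,v,u',v'\in\mathcal D$ and $\operatorname{sgn}(v-u)=\operatorname{sgn}(v'-u')$ pointwise, then $\operatorname{sgn}(\kappa(v)-\kappa(u))=\operatorname{sgn}(\kappa(v')-\kappa(u'))$. For each $\omega$, Lemma 2 gives a PL dyadic homeomorphism of $[-\frac12,\frac12]$ sending $u(\omega)\mapsto u'(\omega)$ and $v(\omega)\mapsto v'(\omega)$, because the two pairs are in the same order; choose it depending only on these four values. Lemma 4(b), with $c=-\frac12$, $\alpha=-\frac12$, $\beta=\frac12$, gives $b\in G$ with $b\cdot u=u'$, $b\cdot v=v'$. As $\psi(b)$ is increasing, the claim follows.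

Every $e\in\mathcal E$ equals $\operatorname{sgn}(v-u)$ for some $u,v\in\mathcal D$, for instance $u=\mathbf 0$, $v=\frac14e$. So there is a map $E:\mathcal E\to\{-1,0,1\}$ with
$$\operatorname{sgn}(\kappa(v)-\kappa(u))=E(\operatorname{sgn}(v-u)),\qquad u,v\in\mathcal D .\tag{7}$$
Clearly $E(-e)=-E(e)$, and $E(0)=0$.

**Example 7.** Let $\psi$ be the standard action on the leaf of $\xi$, and $z=0$. Then $\kappa(g\cdot\mathbf0)=g_\xi(0)=(g\cdot\mathbf 0)(\xi)$, so $\kappa(u)=u(\xi)$ and $E(e)=e(\xi)$. The aim of the next steps is to find such a $\xi$ from $E$ alone.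

**Step 4: the addition rule.** The purpose is to record what transitivity of the order on $\mathbb R$ says about $E$. For $e,e'\in\mathcal E$ let $e*e'$ be the set of $e''\in\mathcal E$ such that $e''=\operatorname{sgn}(e+e')$ where $e+e'\ne0$, $e''=0$ where $e=e'=0$, and $e''$ is arbitrary where $e=-e'\ne0$.

*If $e''\in e*e'$, there are $u,v,w\in\mathcal D$ with $\operatorname{sgn}(v-u)=e$, $\operatorname{sgn}(w-v)=e'$, $\operatorname{sgn}(w-u)=e''$.* Take $u=\mathbf 0$, $v=\frac18e$. Let $w=\frac18(e+e')$ where $e+e'\ne0$ or $e=e'=0$, and $w=\frac1{16}e''$ where $e=-e'\ne0$. In the last case $|w|<|v|$, so $\operatorname{sgn}(w-v)=-e=e'$; the other signs are immediate. Writing $\kappa(w)-\kappa(u)=(\kappa(w)-\kappa(v))+(\kappa(v)-\kappa(u))$ and using (7), we get: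

**Rule (R).** If $E(e)\ge0$, $E(e')\ge0$ and $e''\in e*e'$, then $E(e'')\ge0$, with $E(e'')=1$ if $E(e)=1$ or $E(e')=1$.

Also, **$E\not\equiv0$**. Otherwise $\kappa$ is constant on $\mathcal D$ by (7), hence on each $g\cdot\mathcal D$ by equivariance, hence on $\mathcal S$ by Lemma 10. Then $gz=\kappa(g\cdot\mathbf0)=\kappa(\mathbf0)=z$ for all $g$, contradicting minimality.

**Step 5: null sets.** The purpose is to discard the parts of $X$ that $E$ does not see. Call a clopen $D$ *null* if $E(e)=0$ for all $e\in\mathcal E$ supported in $D$. Clopen subsets of null sets are null. (In Example 7, $D$ is null exactly when $\xi\notin D$.)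

(i) *If $E(e)=0$, then $\operatorname{supp}e$ is null.* If $e''$ is supported in $\operatorname{supp}e$, then $e''\in e*(-e)$, so $E(e'')\ge0$ by (R). The same holds for $-e''$, so $E(e'')=0$.

(ii) *A disjoint union of two null sets is null.* If $e=e_1+e_2$ with $e_i$ supported in the $i$-th set, then $e\in e_1*e_2$, so $E(e)\ge0$; the same holds for $-e$.

As $E\not\equiv0$, $X$ is not null. By (ii) every finite clopen partition has a non-null atom.

**Step 6: the dominant atom of a partition.** The purpose is to show that in each finite clopen partition one atom decides the value of $E$. Let $\mathcal Q=\{D_1,\dots,D_r\}$ be a partition of $X$ into nonempty clopen sets, and $\mathbf 1_i=\mathbf 1_{D_i}$. For $D_i$ non-null put $a_i=E(\mathbf1_i)$, which is $\neq0$ by (i). For distinct non-null $D_i,D_j$, the value $E(a_i\mathbf1_i-a_j\mathbf1_j)$ is nonzero, since otherwise $D_i\cup D_j$ would be null by (i). Write $i\gg j$ if it is $+1$. As $E$ is odd, exactly one of $i\gg j$, $j\gg i$ holds. The relation is transitive by (R), because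
$$a_i\mathbf1_i-a_k\mathbf1_k\in(a_i\mathbf1_i-a_j\mathbf1_j)*(a_j\mathbf1_j-a_k\mathbf1_k):$$
on $D_j$ the two terms are opposite, so the value $0$ is allowed there. Let $i_*$ be the maximum, and write $D(\mathcal Q)=D_{i_*}$, $a(\mathcal Q)=a_{i_*}$.

**Lemma 11.** If $e=\sum_ie_i\mathbf1_i\in\mathcal E$ and $e_{i_*}\ne0$, then $E(e)=a_{i_*}e_{i_*}$.

*Proof.* Replacing $e$ by $-e$ if needed, we may assume $e_{i_*}=a_{i_*}$, and must show $E(e)=1$. For $j\neq i_*$ define $e^{(j)}$ as follows. If $D_j$ is null or $e_j\in\{0,a_j\}$, let $e^{(j)}=e_j\mathbf1_j$; then $E(e^{(j)})\ge0$, being $0$ if $D_j$ is null or $e_j=0$, and $E(a_j\mathbf1_j)=a_j^2=1$ if $e_j=a_j$. If $D_j$ is non-null and $e_j=-a_j$, let $e^{(j)}=a_{i_*}\mathbf1_{i_*}-a_j\mathbf1_j$; then $E(e^{(j)})=1$ as $i_*\gg j$.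

Start with $p=a_{i_*}\mathbf1_{i_*}$, for which $E(p)=a_{i_*}^2=1$, and add the indices $j\ne i_*$ one at a time. If $p$ is the current function and $D_j$ has not been treated, then $p+e_j\mathbf1_j\in p*e^{(j)}$: on $D_{i_*}$, $p=a_{i_*}$ and $e^{(j)}$ is $0$ or $a_{i_*}$; on $D_j$, $p=0$ and $e^{(j)}=e_j$; elsewhere $e^{(j)}=0$. By (R) the value of $E$ stays $1$. At the end we reach $e$. $\square$

**Step 7: the point $\xi$.** The purpose is to pass to the limit over partitions. Let $\mathcal Q'$ refine $\mathcal Q$, and let $D_j$ be the atom of $\mathcal Q$ containing $D(\mathcal Q')$. If $D_j\neq D(\mathcal Q)$, then Lemma 11 for $\mathcal Q$ and for $\mathcal Q'$ gives, for all signs $\epsilon,\epsilon'\in\{-1,1\}$,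
$$a(\mathcal Q)\,\epsilon=E(\epsilon\mathbf1_{D(\mathcal Q)}+\epsilon'\mathbf1_{D_j})=a(\mathcal Q')\,\epsilon',$$
which is absurd. So $D(\mathcal Q')\subset D(\mathcal Q)$. Evaluating $E(\mathbf1_{D(\mathcal Q)})$ with both partitions gives $a(\mathcal Q')=a(\mathcal Q)$.

Any two partitions have a common refinement. So $a(\mathcal Q)=a$ does not depend on $\mathcal Q$, and the compact sets $D(\mathcal Q)$ have the finite intersection property. Since clopen partitions separate points, $\bigcap_{\mathcal Q}D(\mathcal Q)=\{\xi\}$ for one point $\xi\in X$. Applying Lemma 11 to the partition of $X$ into the level sets of $e$, whose dominant atom contains $\xi$, we get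
$$E(e)=a\,e(\xi)\qquad\text{whenever }e(\xi)\ne0.\tag{8}$$

**Step 8: from local to global.** The purpose is to compare arbitrary sections, not only those in $\mathcal D$. Let $u,v\in g\cdot\mathcal D$ with $u(\xi)\ne v(\xi)$. Apply (7) and (8) to $g^{-1}\cdot u,\,g^{-1}\cdot v\in\mathcal D$. As $g_\xi$ and $\psi(g)$ are increasing, $\operatorname{sgn}(\kappa(v)-\kappa(u))=a\operatorname{sgn}(v(\xi)-u(\xi))$. Now let $u,w\in\mathcal S$ with $u(\xi)<w(\xi)$. Along the chain of Lemma 10 the values $c_i(\xi)$ strictly increase, so each $a(\kappa(c_{i+1})-\kappa(c_i))$ is positive. Summing,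
$$u(\xi)<w(\xi)\ \Longrightarrow\ a\,(\kappa(w)-\kappa(u))>0\qquad(u,w\in\mathcal S).\tag{9}$$

**Step 9: the conjugacy.** The purpose is to turn (9) into a homeomorphism. Define
$$\eta:Gz\to\mathbb R,\qquad\eta(gz)=(g\cdot\mathbf0)(\xi)=g_\xi(0).$$
If $gz=g'z$, then $\kappa(g\cdot\mathbf0)=\kappa(g'\cdot\mathbf0)$, and (9) forces $(g\cdot\mathbf0)(\xi)=(g'\cdot\mathbf0)(\xi)$; so $\eta$ is well defined. By (9) it is nondecreasing if $a=1$ and nonincreasing if $a=-1$. Also $\eta(kx)=k_\xi(\eta(x))$ for $k\in G$, $x\in Gz$. Its image contains $\mathbb Z[1/2]$, since constant dyadic functions lie in $\mathcal S=G\cdot\mathbf0$.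

By minimality $Gz$ is dense in $\mathbb R$. If $a=1$, put $\bar\eta(x)=\sup\{\eta(y):y\in Gz,\ y\le x\}$, which is finite because $Gz$ has points above and below $x$. It is nondecreasing, extends $\eta$ and has dense image. A monotone function with dense image has no jumps, so $\bar\eta$ is continuous; its image is a dense interval, so it is $\mathbb R$. If $a=-1$, do the same with $-\eta$ and change the sign back. In both cases $\bar\eta$ is a continuous monotone surjection, and $\bar\eta\,\psi(g)=g_\xi\bar\eta$ holds on the dense set $Gz$, hence everywhere.

Finally, $\bar\eta$ is injective. The maps $\psi(g)$ permute its fibers, so the union $U$ of the interiors of the fibers is open and invariant. If $U\ne\emptyset$, its complement is a closed invariant proper subset, hence empty by minimality. Then $U=\mathbb R$, and $\bar\eta$ is locally constant, hence constant, which contradicts surjectivity. So $U=\emptyset$, and a monotone map whose fibers have empty interior is injective. Thus $\bar\eta$ is a homeomorphism conjugating $\psi$ to the standard action on the $\Phi$-orbit of $[\xi,0]$. This proves Theorem B. $\blacksquare$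

## 11. Left and right asymptotic pairs give different actions: proof of Theorem C

Let $\bar\rho_-=\bar\rho$ be the action of Section 9, built from a left-asymptotic pair. We build a mirror image from a right-asymptotic pair, and tell the two apart by the orbits of $\Phi_1$.

**Step 1: the mirror action $\bar\rho_+$.** The purpose is to redo Sections 7–9 at $+\infty$. Let $\omega,\omega'$ be a right-asymptotic pair. By Lemma 5, every $g\in G$ satisfies $g_\omega=g_{\omega'}$ on some half-line $[N,\infty)$. Let $\Theta^+$ be the set of increasing PL homeomorphisms of $\mathbb R$ (locally finitely many breakpoints) equal to $\mathrm{id}$ near $+\infty$, with $g\cdot\theta=g_{\omega'}\theta g_\omega^{-1}$, which lies in $\Theta^+$ as before. For $\theta_1\ne\theta_2$ the *last difference* is $t_0=\inf\{t:\theta_1=\theta_2\text{ on }[t,\infty)\}$. Just to the left of $t_0$ both maps are affine with different slopes. Put $\theta_1<\theta_2$ if $\theta_1(t)<\theta_2(t)$ for $t\in(t_0-\varepsilon,t_0)$. The arguments of Section 7, with left and right exchanged, show that this is a total order and that it is $G$-invariant: the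 last difference of $g\cdot\theta_1,g\cdot\theta_2$ is $g_\omega(t_0)$, and $g_{\omega'}$ preserves the inequality.

Let $C_n^+=\{\zeta\in X:\zeta_{-n}=\omega_0\}$ and $g_n^+=f_{C_n^+}\in H$, $n\ge0$. On $[k,k+1]$, $(g_n^+)_\omega$ acts as $t\mapsto k+f(t-k)$ iff $\omega_{k-n}=\omega_0$, and similarly for $\omega'$. For $k>n$ the index $k-n$ is positive and the two conditions agree. For $k=n$ the condition holds for $\omega$ only. So $g_n^+\cdot\mathrm{id}$ and $(g_n^+)^{-1}\cdot\mathrm{id}$ are the identity on $[n+1,\infty)$, and on $[n,n+1]$ they are $n+f^{-1}(t-n)$ and $n+f(t-n)$. Their last difference from $\mathrm{id}$ is $n+\frac34$, and $g_n^+\cdot\mathrm{id}<\mathrm{id}<(g_n^+)^{-1}\cdot\mathrm{id}$. If $\theta=\mathrm{id}$ on $[T,\infty)$ and $n+\frac34>T$, then $\theta$ is $\mathrm{id}$ slightly to the left of $n+\frac34$ as well, so $g_n^+\cdot\mathrm{id}<\theta<(g_n^+)^{-1}\cdot\mathrm{id}$. This is the analogue of Lemma 7.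

From here Section 9 applies word for word. With $\Omega^+=G\cdot\mathrm{id}\subset\Theta^+$, the set $\Omega^+\times\mathbb Q$ gives an action $\rho_+$ and a point $x_0^+$ corresponding to $(\mathrm{id},0)$, and Proposition 8 gives a minimal faithful action $\bar\rho_+$ and a map $h_+$. The group $\langle g_n^+:n\ge0\rangle\le H$ has no fixed point in $\bar\rho_+$, so $\bar\rho_+$ is not standard.

**Step 2: $\Phi_1$ in $\bar\rho_-$.** The purpose is to find a property of $\bar\rho_-$ that $\bar\rho_+$ lacks: *in $\bar\rho_-$, every forward orbit $\{\Phi_1^jx\}_{j\ge0}$ is bounded, while some backward orbit is unbounded.* In both constructions $(\Phi_1)_\omega(t)=(\Phi_1)_{\omega'}(t)=t+1$. So $\Phi_1\cdot\theta=\tau\theta\tau^{-1}$ with $\tau(t)=t+1$, and $\Phi_1\cdot\mathrm{id}=\mathrm{id}$.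

Consider $\bar\rho_-$, with the notation of Sections 8 and 9. For $j\ge1$, $\Phi_1^j\cdot(g_n\cdot\mathrm{id})$ is $<\Phi_1^j\cdot\mathrm{id}=\mathrm{id}$, with first difference $-n+\frac14+j$ from $\mathrm{id}$. So it is still the identity slightly beyond $-n+\frac14$, where $g_n\cdot\mathrm{id}$ has already dropped below. The same holds on the other side, and for all $j\ge0$
$$g_n\cdot\mathrm{id}\le\Phi_1^j\cdot(g_n\cdot\mathrm{id})<\mathrm{id}<\Phi_1^j\cdot(g_n^{-1}\cdot\mathrm{id})\le g_n^{-1}\cdot\mathrm{id}.\tag{10}$$
Let $x\in\mathbb R$. By (5) there is $n$ with $h(\rho(g_n)x_0)\le x\le h(\rho(g_n^{-1})x_0)$. Apply $\bar\rho(\Phi_1^j)$, which is increasing, and use $\bar\rho(\Phi_1^j)h(\rho(g_n^{\pm1})x_0)=h(\rho(\Phi_1^jg_n^{\pm1})x_0)$ and (10):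
$$h(\rho(g_n)x_0)\le\bar\rho(\Phi_1^j)x\le h(\rho(g_n^{-1})x_0)\qquad(j\ge0).$$
So every forward orbit is bounded. On the other hand, $\Phi_1^{-j}\cdot(g_n^{-1}\cdot\mathrm{id})>\mathrm{id}$ has first difference $-n+\frac14-j\to-\infty$ from $\mathrm{id}$. As in Lemma 7, it eventually exceeds any given element of $\Omega$. Hence $\rho(\Phi_1^{-j}g_n^{-1})x_0\to+\infty$, and the backward orbit of $h(\rho(g_n^{-1})x_0)$ is unbounded.

**Step 3: $\Phi_1$ in $\bar\rho_+$.** The purpose is to find an unbounded forward orbit. Now $\Phi_1^j\cdot((g_n^+)^{-1}\cdot\mathrm{id})>\mathrm{id}$ has last difference $n+\frac34+j\to+\infty$ from $\mathrm{id}$, so it eventually exceeds any given element of $\Omega^+$. Hence $\rho_+(\Phi_1^j(g_n^+)^{-1})x_0^+\to+\infty$, and the forward $\Phi_1$-orbit of $h_+(\rho_+((g_n^+)^{-1})x_0^+)$ in $\bar\rho_+$ is unbounded.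

A conjugacy between $\bar\rho_-$ and $\bar\rho_+$, increasing or decreasing, would carry forward $\Phi_1$-orbits to forward $\Phi_1$-orbits and bounded sets to bounded sets. By Steps 2 and 3 this is impossible. So $\bar\rho_-$ and $\bar\rho_+$ are two non-conjugate minimal faithful actions, neither conjugate to a standard one. This proves Theorem C. $\blacksquare$
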